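\title{A knot in $S^4$ with no minimal Seifert manifold}

\begin{abstract}
A Seifert manifold of a smooth $2$-sphere $K$ in $S^4$ is minimal if its fundamental group injects into the knot group. We construct a knot $K$ that has no minimal Seifert manifold. For every Seifert manifold $V$ of $K$, the image of $\pi_1(V)$ in the knot group contains the Baumslag--Solitar group $BS(1,2)$, which is not a subgroup of the fundamental group of any orientable $3$-manifold. The same holds for the connected sum of $K$ with any other knot. The main step is a fixed-edge theorem for actions of the knot group on trees, which we apply to the tree dual to $V$.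
\end{abstract}

\section{Introduction}

A \emph{knot} in $S^4$ is an oriented $2$-sphere $K$ smoothly embedded in $S^4$. Its \emph{exterior} $E(K)$ is the complement of an open tubular neighborhood of $K$, and its \emph{group} is $G(K)=\pi_1(E(K))$. By Alexander duality $G(K)^{\mathrm{ab}}\cong\mathbb{Z}$, generated by the class of a meridian. A surjection $G(K)\to\mathbb{Z}$ is therefore unique up to sign, and we call it an \emph{abelianization map}. A \emph{Seifert manifold} for $K$ is a compact, connected, oriented $3$-manifold $V$ smoothly embedded in $S^4$ with $\partial V=K$; every knot has one. We always take the tubular neighborhood so thin that it meets $V$ in a collar of $\partial V$, so that $V\cap E(K)$ is a copy of $V$. The Seifert manifold $V$ is \emph{minimal} if the homomorphism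
\[
\pi_1(V\cap E(K))\longrightarrow G(K)
\]
induced by inclusion is injective. The following question is posed in \cite{Overview}.

\medskip
\noindent\textbf{Question.} \emph{Does every knot in $S^4$ have a minimal Seifert manifold?}
\medskip

A minimal Seifert manifold is the analogue of an incompressible Seifert surface of a classical knot in $S^3$, and one dimension lower the answer is yes. If a Seifert surface is not $\pi_1$-injective, the loop theorem provides an embedded compressing disk, and surgery along the disk lowers the genus; so a surface of least genus is $\pi_1$-injective. The simplest knots in $S^4$ point the same way. The unknot bounds a $3$-ball. If $E(K)$ fibers over $S^1$ with fiber $V\cap E(K)$, then $V$ is minimal, by the exact homotopy sequence of the fibration and $\pi_2(S^1)=0$. One might guess that the answer is again yes. The classical argument, however, does not carry over: a compressing disk now lies in a $4$-manifold, where general position leaves isolated double points.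

We show that the answer is no. Let
\begin{equation}\label{eq:G}
G=\langle a,b,t \mid bab^{-1}=a^{2},\ r=1\rangle,\qquad r=b\cdot(tbt^{-1})\cdot(ab)\cdot(tab^{-2}t^{-1}),
\end{equation}
let $W=\langle a,b\rangle\le G$, and let $BS(1,2)=\langle x,\tau\mid \tau x\tau^{-1}=x^2\rangle$ be the Baumslag--Solitar group.

\begin{theorem}\label{thm:knot}
There is a smooth knot $K\subset S^4$ with $G(K)\cong G$, and $K$ has no minimal Seifert manifold.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $J$ be a knot in $S^4$, let $\chi_J\colon G(J)\to\mathbb{Z}$ be an abelianization map, and let $\varphi\colon G\to G(J)$ be a homomorphism such that $\varphi(a)$ has infinite order and $\chi_J(\varphi(t))\neq0$. Then for every Seifert manifold $V$ of $J$, the image of $\pi_1(V\cap E(J))$ in $G(J)$ contains a conjugate of $\varphi(W)\cong BS(1,2)$. In particular $J$ has no minimal Seifert manifold. This applies to $K$ and to $K\#J'$ for every knot $J'$ in $S^4$, so infinitely many knots in $S^4$ have no minimal Seifert manifold.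
\end{theorem}

The obstruction is group-theoretic. If $V$ is minimal, the image of $\pi_1(V)$ in the knot group is a $3$-manifold group, and such a group cannot contain $BS(1,2)$ (Section~\ref{sec:BS}). The difficulty is that the image must be controlled for \emph{all} Seifert manifolds at once. For this we use the action of the knot group on the tree dual to $V$, whose edge stabilizers are the conjugates of the image of $\pi_1(V)$. Whatever $V$ is, this tree carries a height function that $g$ shifts by the image of $g$ in $\mathbb{Z}$. Section~\ref{sec:tree} constructs the tree and shows in a model case how heights force a subgroup to fix an edge. Section~\ref{sec:G} explains the shape of the relator $r$ and shows that $W\cong BS(1,2)$, Section~\ref{sec:realize} realizes $G$ by a knot, Section~\ref{sec:fixed} proves that $W$ fixes an edge in every action of $G$ on a tree with heights, and Section~\ref{sec:proofs} assembles the proofs.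

\section{The tree dual to a Seifert manifold}\label{sec:tree}

\subsection*{Trees}
A \emph{tree} $T$ is a connected graph without cycles, with the path metric $d$ in which edges have length $1$. Two vertices $u,v$ are joined by a unique geodesic $[u,v]$, and an edge path is a geodesic if and only if it does not backtrack, that is, consecutive edges are distinct. Subtrees are nonempty connected subgraphs; they contain the geodesic between any two of their vertices. A group acts \emph{without inversions} if every element that preserves an edge fixes both of its endpoints.

For a subtree $Y$ and a vertex $x$, the \emph{projection} $\pi_Y(x)$ is the vertex of $Y$ nearest to $x$; it is the unique vertex $y\in Y$ with $[x,y]\cap Y=\{y\}$. We use four properties.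
\begin{itemize}
\item[(P1)] For every vertex $y\in Y$, the geodesic $[x,y]$ passes through $\pi_Y(x)$.
\item[(P2)] If $z\in[x,\pi_Y(x)]$, then $\pi_Y(z)=\pi_Y(x)$.
\item[(P3)] If $[x,x']$ is disjoint from $Y$, then $\pi_Y(x)=\pi_Y(x')$.
\item[(P4)] For an automorphism $g$ of $T$, $\pi_{gY}(gx)=g\,\pi_Y(x)$.
\end{itemize}
Properties (P1), (P2) and (P4) follow from the characterization of $\pi_Y(x)$. For (P3) it suffices to treat adjacent vertices $x,x'\notin Y$. Either $x'\in[x,\pi_Y(x)]$ and (P2) applies, or $[x',x]\cup[x,\pi_Y(x)]$ does not backtrack and meets $Y$ only at its end. If $Y$ and $Z$ are subtrees, $\pi_Y(Z)$ denotes the set of projections of the vertices of $Z$. When $Y\cap Z=\emptyset$, property (P3) shows that $\pi_Y(Z)$ and $\pi_Z(Y)$ are single vertices; the geodesic between them is the \emph{bridge} from $Y$ to $Z$.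

\begin{definition}
Let a group $\Gamma$ act on a tree $T$ and let $\chi\colon\Gamma\to\mathbb{Z}$ be a homomorphism. A \emph{height function} for $\chi$ is a function $\eta\colon\operatorname{Vert}(T)\to\mathbb{Z}$ with $\eta(gv)=\eta(v)+\chi(g)$ for all $g\in\Gamma$ and all vertices $v$.
\end{definition}

\subsection*{The dual tree}
Let $J$ be a knot, $E=E(J)$, $V$ a Seifert manifold of $J$ and $V_0=V\cap E$. Let $I_V\le G(J)$ be the image of $\pi_1(V_0)$, which is defined up to conjugacy. The orientations of $V$ and $S^4$ give $V_0$ a transverse orientation, and intersection number with $V_0$ defines a homomorphism $\chi_V\colon G(J)\to\mathbb{Z}$. A meridian meets $V_0$ once, so $\chi_V$ is surjective; hence $\chi_V=\pm\chi_J$ for any abelianization map $\chi_J$, and $\ker\chi_V=[G(J),G(J)]$. A loop in $V_0$ can be pushed off $V_0$ in the normal direction, so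
\begin{equation}\label{eq:incomm}
I_V\le[G(J),G(J)].
\end{equation}

\begin{lemma}\label{lem:dual}
The group $G(J)$ acts without inversions on a tree $T_V$ whose edge stabilizers are the conjugates of $I_V$, and $T_V$ has a height function for $\chi_V$.
\end{lemma}

\begin{proof}
Let $\tilde E$ be the universal cover of $E$ and $\tilde V$ the preimage of $V_0$. It is a properly embedded two-sided hypersurface with a transverse orientation preserved by the deck group $G(J)$. Let $T_V$ be the graph whose vertices are the components of $\tilde E\setminus\tilde V$ and whose edges are the components of $\tilde V$; the edge $C$ runs from the component adjacent to the negative side of $C$ to the component adjacent to its positive side. A path in $\tilde E$ transverse to $\tilde V$ with endpoints off $\tilde V$ crosses $\tilde V$ finitely often and determines an edge path in $T_V$, so $T_V$ is connected. If an edge $C$ lay on a cycle of $T_V$, there would be a loop in $\tilde E$ crossing $C$ exactly once. This is impossible, because the intersection number modulo $2$ of a loop with $C$ is a homotopy invariant and $\tilde E$ is simply connected. So $T_V$ is a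 tree.

The deck group preserves the orientation of edges, so it acts without inversions. Since $V_0$ is connected, the components of its preimage in the universal cover are permuted transitively and their stabilizers are the conjugates of $I_V$.

Choose the base point $\ast$ of $\tilde E$ off $\tilde V$, and let $v_0$ be the vertex containing it. For vertices $u,v$ let $n(u,v)$ be the number of edges of a path from $u$ to $v$, counted with sign $+1$ if crossed in the positive direction and $-1$ otherwise. In a tree this does not depend on the path, since backtracks cancel. Thus $n(u,v)+n(v,w)=n(u,w)$, and $n(gu,gv)=n(u,v)$. A path in $\tilde E$ from $\ast$ to $g\ast$ projects to a loop representing $g$, so $n(v_0,gv_0)=\chi_V(g)$. With $\eta(v)=n(v_0,v)$ we get $\eta(gv)=n(v_0,gv_0)+n(gv_0,gv)=\chi_V(g)+\eta(v)$.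
\end{proof}

A subgroup of $G(J)$ is thus conjugate into $I_V$ exactly when it fixes an edge of $T_V$. About $T_V$ we shall use nothing but the height function, and this is what makes the argument uniform in $V$.

\subsection*{A model case}
The next statement is not needed for the theorems, but it shows the mechanism in its simplest form.

\begin{proposition}\label{prop:model}
Let $\Gamma$ act on a tree $T$ with a height function $\eta$ for a nonzero homomorphism $\chi\colon\Gamma\to\mathbb{Z}$. If $N=\ker\chi$ is finitely generated, then $N$ fixes an edge of $T$.
\end{proposition}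

\begin{proof}
Let $S$ be a finite generating set of $N$ with $1\in S=S^{-1}$, let $v$ be a vertex, and let $Y$ be the union of the geodesics $n[v,sv]$ with $n\in N$ and $s\in S$. If $n=s_1\cdots s_k$, the geodesics $s_1\cdots s_{i-1}[v,s_iv]$ form a path from $v$ to $nv$, so $Y$ is an $N$-invariant subtree. Since $\eta$ is $N$-invariant, it takes finitely many values on $Y$. Pick $t$ with $\chi(t)\ne0$. For large $k$ the heights on $t^kY$ differ from all heights on $Y$, so $Y\cap t^kY=\emptyset$. As $N$ is normal, $t^kY$ is also $N$-invariant. By (P4), $N$ fixes both ends of the bridge from $Y$ to $t^kY$, hence every edge of it.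
\end{proof}

With Lemma~\ref{lem:dual} and \eqref{eq:incomm}, this says: if the commutator subgroup of $G(J)$ is finitely generated, then $I_V$ is the whole commutator subgroup for every $V$. The proof has two ingredients. Heights separate an invariant subtree $Y$ from a translate, and normality ties the group acting on $Y$ to the group acting on the translate. For the group $G$ of \eqref{eq:G} we shall take $Y$ invariant under $W$, so that $tY$ is invariant under $tWt^{-1}$, and the single relation $r=1$ between these two subgroups will take the place of normality.

\section{$BS(1,2)$ is not a subgroup of a $3$-manifold group}\label{sec:BS}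

We first show how to recognize $BS(1,2)$ inside a group.

\begin{lemma}\label{lem:recognize}
Let $H$ be a group generated by elements $x,\tau$ with $\tau x\tau^{-1}=x^2$ and $x$ of infinite order. Then the natural map $BS(1,2)\to H$ is an isomorphism.
\end{lemma}

\begin{proof}
In $BS(1,2)$ the set of elements $\tau^{-i}x^n\tau^j$ with $i,j\ge0$ and $n\in\mathbb{Z}$ is closed under right multiplication by $\tau^{\pm1}$ and $x^{\pm1}$, because $x^n\tau^{-1}=\tau^{-1}x^{2n}$ and $\tau^jx^{\pm1}=x^{\pm2^j}\tau^j$. So every element has this form. Suppose that $\tau^{-i}x^n\tau^j$ maps to $1$; then $x^n=\tau^{i-j}$ in $H$. If $k=|i-j|>0$, then $\tau^k$ commutes with $x$ in $H$, so $x=\tau^kx\tau^{-k}=x^{2^k}$, contradicting the infinite order of $x$. So $i=j$, then $x^n=1$ in $H$, and $n=0$. The element is trivial in $BS(1,2)$.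
\end{proof}

Applied to the maps $x(q)=q+1$ and $\tau(q)=2q$ of $\mathbb{Q}$, the lemma identifies $H=BS(1,2)$ with the group of affine maps $q\mapsto 2^kq+c$, where $k\in\mathbb{Z}$ and $c\in\mathbb{Z}[\frac12]$. Let $U\cong\mathbb{Z}[\frac12]$ be the normal subgroup of translations, so that $H/U\cong\mathbb{Z}$. We need three properties of $H$.
\begin{itemize}
\item[(B1)] \emph{$H$ is not abelian, and it is not a free product of two nontrivial groups.} It is torsion-free: a nontrivial translation has infinite order, and so does a map with $k\neq0$, because its image in $H/U$ does. In a free product of nontrivial torsion-free groups, nontrivial elements from the two factors generate a free group of rank $2$. But $H$ is solvable, so it contains no such subgroup.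
\item[(B2)] \emph{$H$ contains no $\mathbb{Z}^2$.} Finitely generated subgroups of $U\subset\mathbb{Q}$ are cyclic, so a subgroup $\mathbb{Z}^2$ would contain some $g\notin U$ and would lie in the centralizer of $g$. Conjugation by $g$ multiplies a translation by $2^k\neq1$, so this centralizer meets $U$ trivially and embeds in $H/U\cong\mathbb{Z}$.
\item[(B3)] \emph{$H$ has a finite $2$-dimensional $K(H,1)$ of Euler characteristic $0$.} Take the mapping torus of the map $z\mapsto z^2$ of the circle. It has one $0$-cell, two $1$-cells and one $2$-cell, and its fundamental group is $H$. Its infinite cyclic cover is an increasing union of finite chains of mapping cylinders, each of which deformation retracts to a circle, so all higher homotopy groups vanish.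
\end{itemize}

We also recall four theorems on $3$-manifolds. A $3$-manifold is \emph{irreducible} if every embedded $2$-sphere bounds a ball.
\begin{itemize}
\item \emph{Scott's compact core theorem.} A connected $3$-manifold $M$ with finitely generated fundamental group contains a compact connected $3$-dimensional submanifold whose inclusion induces an isomorphism on $\pi_1$.
\item \emph{Prime decomposition.} A compact connected orientable $3$-manifold is a finite connected sum of prime manifolds, and each prime manifold is irreducible or is $S^1\times S^2$.
\item \emph{Sphere theorem.} An orientable $3$-manifold with $\pi_2\ne0$ contains an embedded $2$-sphere that is not null-homotopic.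
\item \emph{Loop theorem.} If $F$ is a boundary component of $M$ and $\pi_1(F)\to\pi_1(M)$ is not injective, there is a properly embedded disk in $M$ whose boundary is an essential curve in $F$.
\end{itemize}

\begin{proposition}\label{prop:3mfd}
The fundamental group of an orientable $3$-manifold contains no elements $x,\tau$ with $\tau x\tau^{-1}=x^2$ and $x$ of infinite order.
\end{proposition}

\begin{proof}
Otherwise it contains $H\cong BS(1,2)$, by Lemma~\ref{lem:recognize}. The plan is to produce a compact aspherical $3$-manifold with group $H$ and to compare it with the complex of (B3).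

Take the covering space with fundamental group $H$, then a compact core of it, and cap off all boundary spheres with balls. The result is compact and orientable, has group $H$, and has no boundary spheres. The fundamental group of a connected sum is the free product of the groups of the summands, so by (B1) one prime summand $P$ has $\pi_1(P)\cong H$. The boundary components of $P$ are among those of the capped manifold, so none is a sphere. Since $H$ is not abelian, $P\ne S^1\times S^2$, and $P$ is irreducible. By the sphere theorem $\pi_2(P)=0$. The universal cover $\tilde P$ is simply connected with $H_2(\tilde P)=\pi_2(P)=0$, and it is noncompact because $H$ is infinite, so $H_n(\tilde P)=0$ for $n\geq3$. By the theorems of Hurewicz and Whitehead $\tilde P$ is contractible. Hence $P$ is a $K(H,1)$ and is homotopy equivalent to the complex of (B3): we have $H_3(P)=0$, and $P$ has Euler characteristic $0$.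

A closed orientable $3$-manifold has $H_3\cong\mathbb{Z}$, so $\partial P\neq\emptyset$. The Euler characteristic of $\partial P$ is twice that of $P$, hence $0$. The components of $\partial P$ are orientable and are not spheres, so all of them are tori. Let $F$ be one. By (B2) the map $\pi_1(F)\to\pi_1(P)$ is not injective, and the loop theorem gives a properly embedded disk $D$ with $\partial D$ essential in $F$. Let $N$ be a regular neighborhood of $F\cup D$. An essential simple closed curve cuts a torus into an annulus, so $\partial N$ consists of $F$ and a sphere $\Sigma$. By irreducibility $\Sigma$ bounds a ball in $P$, and the ball lies on the side not containing $F$. Thus $P$ cut along $D$ is a ball, $P$ is a solid torus, and $H\cong\mathbb{Z}$. This contradicts (B1).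
\end{proof}

\section{The group $G$}\label{sec:G}

\subsection*{The shape of the relator}
We want a knot group in which a copy of $BS(1,2)$ is forced into $I_V$. The first candidate, $BS(1,2)$ itself, does not work. If $G(J)\cong BS(1,2)$, then by \eqref{eq:incomm} the finitely generated group $I_V$ lies in the commutator subgroup $U\cong\mathbb{Z}[\frac12]$ and is cyclic. Both generators of $BS(1,2)$ must therefore lie in the commutator subgroup, and a third generator $t$ is needed for the meridian.

The free product $\langle a,b\mid bab^{-1}=a^2\rangle*\langle t\rangle$ is not yet enough. Write $W_0$ for the first factor and $\chi$ for the exponent sum in $t$. The free product acts on the tree with vertices the cosets $gW_0$ and with one edge from $gW_0$ to $gtW_0$ for each element $g$. This tree has the height function $gW_0\mapsto\chi(g)$, and its edge stabilizers are trivial. A further relation must tie $W$ to $W^t=tWt^{-1}$. In $G$ put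
\[
g_1=b,\qquad g_2=ab,\qquad h_1=tbt^{-1},\qquad h_2=t\,ab^{-2}\,t^{-1},\qquad\text{so that}\quad r=g_1h_1g_2h_2 .
\]
The relator has the following features.
\begin{itemize}
\item[(R1)] It is an alternating product of four letters, with $g_i\in W$ and $h_j\in W^t$.
\item[(R2)] $\langle g_1,g_2\rangle=W$, since $a=g_2g_1^{-1}$; and $\langle h_1,h_2\rangle=W^t$, since $a=(ab^{-2})b^2$.
\item[(R3)] The exponent sums of $b$ in the four words $b,\ b,\ ab,\ ab^{-2}$ are $1,1,1,-2$, all nonzero.
\item[(R4)] Setting $t=1$ turns $r$ into $b^2(aba)b^{-2}$, which is conjugate to $a^2b$ in the free group on $a,b$, since $aba=a^{-1}(a^2b)a$.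
\end{itemize}
Features (R1)--(R3) drive the argument on trees, and (R4) makes $G$ a knot group. It must also be checked that the new relation does not collapse $W$; this is Proposition~\ref{prop:order}.

\begin{lemma}\label{lem:ab}
The abelianization $G^{\mathrm{ab}}$ is infinite cyclic, generated by $t$, and $a,b\in[G,G]$. The abelianization of $[G,G]$ is isomorphic to $\mathbb{Z}[\frac12]$.
\end{lemma}

\begin{proof}
In $G^{\mathrm{ab}}$, written additively, the first relator gives $a=0$ and the second gives $b+2a=0$; neither involves $t$. This proves the first sentence. For the second, consider the infinite cyclic cover of the presentation complex of \eqref{eq:G}. The lifts of the $1$-cell $t$ form a line through all vertices, and collapsing it presents $[G,G]$ on generators $a_i=t^iat^{-i}$ and $b_i=t^ibt^{-i}$, $i\in\mathbb{Z}$, with relations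
\[
b_ia_ib_i^{-1}=a_i^2,\qquad b_i\,b_{i+1}\,a_ib_i\,a_{i+1}b_{i+1}^{-2}=1 .
\]
After abelianizing, these read $a_i=0$ and $b_{i+1}=2b_i$. The resulting group is $\mathbb{Z}[\frac12]$, with $b_i$ corresponding to $2^i$.
\end{proof}

In particular $[G,G]$ is not finitely generated, so Proposition~\ref{prop:model} does not apply to $G$.

\subsection*{A linear representation}

\begin{proposition}\label{prop:order}
The element $a$ has infinite order in $G$. Hence $W\cong BS(1,2)$.
\end{proposition}

\begin{proof}
We look for a representation $a\mapsto A$, $b\mapsto B$, $t\mapsto C$ in $GL_2(\mathbb{R})$ in which $W$ is upper triangular, $W^t$ is lower triangular, and $A$ is a nontrivial unipotent matrix. Since $b\in[G,G]$, the matrix $B$ has determinant $1$, and $BAB^{-1}=A^2$ requires the ratio of its diagonal entries to be $2$. So let $\lambda=\sqrt2$ and, for real parameters $\xi,\zeta,\sigma$ with $\sigma\ne0$, put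
\[
A=\begin{pmatrix}1&1\\0&1\end{pmatrix},\quad
B=\begin{pmatrix}\lambda&\xi\\0&\lambda^{-1}\end{pmatrix},\quad
A'=\begin{pmatrix}1&0\\ \sigma&1\end{pmatrix},\quad
B'=\begin{pmatrix}\lambda^{-1}&0\\ \zeta&\lambda\end{pmatrix},
\]
\[
C=\begin{pmatrix}0&1\\ \sigma&\theta\end{pmatrix},\qquad\theta=\lambda(\xi\sigma-\zeta).
\]
Then $BAB^{-1}=A^2$, because conjugation by $B$ multiplies the off-diagonal entry of $A$ by $\lambda^2=2$, and $\det C=-\sigma\neq0$. Moreover
\[
CA=\begin{pmatrix}0&1\\ \sigma&\sigma+\theta\end{pmatrix}=A'C,\qquad
CB=\begin{pmatrix}0&\lambda^{-1}\\ \lambda\sigma&\xi\sigma+\lambda^{-1}\theta\end{pmatrix},\qquad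
B'C=\begin{pmatrix}0&\lambda^{-1}\\ \lambda\sigma&\zeta+\lambda\theta\end{pmatrix},
\]
and $CB=B'C$ because $(\lambda-\lambda^{-1})\theta=\theta/\lambda=\xi\sigma-\zeta$. So $CAC^{-1}=A'$ and $CBC^{-1}=B'$ for all values of the parameters.

The relation $r=1$ becomes $BB'\,AB\,A'B'^{-2}=1$, that is, $BB'=B'^{2}A'^{-1}\cdot B^{-1}A^{-1}$. Using $\lambda+\lambda^{-1}=3/\lambda$ and writing $\kappa=3\zeta/\lambda-2\sigma$, we compute
\[
BB'=\begin{pmatrix}1+\xi\zeta&\lambda\xi\\ \zeta/\lambda&1\end{pmatrix},
\]
\[
B'^2A'^{-1}\cdot B^{-1}A^{-1}
=\begin{pmatrix}\frac12&0\\ \kappa&2\end{pmatrix}\begin{pmatrix}\lambda^{-1}&-(\lambda^{-1}+\xi)\\0&\lambda\end{pmatrix}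
=\begin{pmatrix}\frac1{2\lambda}&-\frac12(\lambda^{-1}+\xi)\\ \kappa/\lambda&2\lambda-\kappa(\lambda^{-1}+\xi)\end{pmatrix}.
\]
Three entries determine the three parameters. The $(1,2)$ entries agree if and only if $\lambda^{-1}+\xi=-2\lambda\xi$, that is, $\xi\lambda(2\lambda+1)=-1$; since $\lambda(2\lambda+1)=4+\lambda$, this gives $\xi=-1/(4+\lambda)$. The $(1,1)$ entries agree if and only if $1+\xi\zeta=1/(2\lambda)$, which gives
\[
\zeta=\frac{(2\lambda-1)(4+\lambda)}{2\lambda}=\frac{7\lambda}{2\lambda}=\frac72 .
\]
The $(2,1)$ entries agree if and only if $\kappa=\zeta$, which gives $\sigma=\zeta(3-\lambda)/(2\lambda)=7(3-\lambda)/(4\lambda)\neq0$. With these values the $(2,2)$ entry on the right is $2\lambda+2\lambda\xi\zeta=2\lambda(1+\xi\zeta)=1$, as required. So $a\mapsto A$, $b\mapsto B$, $t\mapsto C$ defines a homomorphism $G\to GL_2(\mathbb{R})$, and $A$ has infinite order. The last assertion follows from Lemma~\ref{lem:recognize}.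
\end{proof}

\section{A knot with group $G$}\label{sec:realize}

A $5$-dimensional $k$-handle is a copy of $D^k\times D^{5-k}$ attached along $S^{k-1}\times D^{5-k}$; its \emph{attaching sphere} is $S^{k-1}\times 0$ and its \emph{belt sphere} is $0\times S^{4-k}$. The idea is to thicken the presentation \eqref{eq:G} to a $5$-dimensional handlebody $X$, attach one more $2$-handle that kills $t$, show that the result is $D^5$, and take the belt sphere of the last handle as the knot. Two general facts reduce the topology to algebra.
\begin{itemize}
\item[(H1)] \emph{Homotopic embedded circles in a $4$-manifold without boundary are ambient isotopic.} In a generic homotopy, a double point is a condition of codimension $4$ on the $3$ parameters (two points and a time), and a vanishing derivative is a condition of codimension $4$ on $2$ parameters. So a generic homotopy is an isotopy, and it extends to an ambient isotopy.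
\item[(H2)] \emph{If $Z$ is built from $D^5$ by attaching handles of index $1$ and $2$, then $\pi_1(\partial Z)\to\pi_1(Z)$ is an isomorphism.} Turned upside down, $Z$ is built from $\partial Z\times[0,1]$ by attaching handles of index at least $3$, which do not change $\pi_1$.
\end{itemize}
Let $Z_n$ be $D^5$ with $n$ orientable $1$-handles. Then $\partial Z_n=\#^n S^1\times S^3$, and $\pi_1(\partial Z_n)=\pi_1(Z_n)$ is the free group $F(x_1,\dots,x_n)$ with one generator for each handle. Free homotopy classes of oriented circles in $\partial Z_n$ are conjugacy classes in this group.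

\begin{lemma}\label{lem:cancel}
Let $\gamma,\gamma_1,\dots,\gamma_m$ be disjoint framed circles in $\partial Z_n$, and suppose that $\gamma$, suitably oriented, represents the conjugacy class of $wx_n$ with $w\in F(x_1,\dots,x_{n-1})$. Then attaching $2$-handles to $Z_n$ along all these circles gives the same manifold, up to diffeomorphism, as attaching $2$-handles to $Z_{n-1}$ along disjoint framed circles $\gamma'_1,\dots,\gamma'_m$, where the class of $\gamma'_i$ is obtained from that of $\gamma_i$ by substituting $x_n=w^{-1}$.
\end{lemma}

\begin{proof}
Let $\gamma_0\subset\partial Z_n$ be an embedded circle that follows the word $wx_n$ letter by letter, so that it runs over the $n$th $1$-handle exactly once, parallel to the core. By (H1) an ambient isotopy of $\partial Z_n$ carries $\gamma$ to $\gamma_0$. It carries the other framed circles along without changing their classes or the diffeomorphism type of the result. So assume $\gamma=\gamma_0$, and attach the $2$-handle $h$ along $\gamma$ first. The union of $h$ and the $n$th $1$-handle is a $5$-ball, whatever the framing. It meets $Z_{n-1}$ in the two feet of the $1$-handle joined by a thickened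 arc, which is a $4$-ball in $\partial Z_{n-1}$. Hence there is a diffeomorphism $Z_n\cup h\cong Z_{n-1}$ inducing on $\pi_1$ the inverse of the isomorphism induced by the inclusion $Z_{n-1}\subset Z_n\cup h$. This is the isomorphism $F(x_1,\dots,x_n)/\langle\langle wx_n\rangle\rangle\cong F(x_1,\dots,x_{n-1})$ sending $x_n$ to $w^{-1}$. By (H2) the classes of the remaining circles in the new boundary can be read off in this group.
\end{proof}

\begin{proposition}\label{prop:realize}
There is a smooth knot $K\subset S^4$ with $G(K)\cong G$.
\end{proposition}

\begin{proof}
Identify $\pi_1(Z_3)$ with $F(a,b,t)$, and choose disjoint framed circles $\gamma_1,\gamma_2,\gamma_t\subset\partial Z_3$ in the classes of $bab^{-1}a^{-2}$, $r$ and $t$. Let $X$ be $Z_3$ with $2$-handles attached along $\gamma_1$ and $\gamma_2$, so that $\pi_1(X)=G$. Let $X'=X\cup h_t$, where $h_t$ is a $2$-handle attached along $\gamma_t\subset\partial X$.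

We apply Lemma~\ref{lem:cancel} three times to see that $X'\cong D^5$. First cancel the $1$-handle $t$ against $\gamma_t$; this sets $t=1$. By (R4) the second circle now represents $a^2b$, so it cancels the $1$-handle $b$ and sets $b=a^{-2}$. The first circle then represents $a^{-2}\cdot a\cdot a^{2}\cdot a^{-2}=a^{-1}$ and cancels the $1$-handle $a$. What remains is $D^5$.

Thus $\partial X'$ is diffeomorphic to $S^4$. Writing $h_t=D^2\times D^3$ and $\nu$ for the open tubular neighborhood of $\gamma_t$ in $\partial X$ along whose closure $h_t$ is attached, we have
\[
S^4\cong\partial X'=(\partial X\setminus\nu)\cup(D^2\times S^2).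
\]
Let $K=0\times S^2$ be the belt sphere of $h_t$, with either orientation. Its exterior is $\partial X\setminus\nu$. Removing a circle from a $4$-manifold does not change $\pi_1$, since loops and disks can be made disjoint from it by general position. With (H2) this gives $G(K)=\pi_1(\partial X\setminus\nu)\cong\pi_1(\partial X)\cong\pi_1(X)=G$.
\end{proof}

From now on $K$ is this knot and $G(K)$ is identified with $G$.

\section{Actions of $G$ on trees with heights}\label{sec:fixed}

\begin{proposition}\label{prop:fixed}
Let $G$ act without inversions on a tree $T$. Suppose that there are a homomorphism $\chi\colon G\to\mathbb{Z}$ with $c=\chi(t)\ne0$ and a height function $\eta$ for $\chi$. Then $W$ fixes an edge of $T$.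
\end{proposition}

We recall the classification of automorphisms. Let $g$ act without inversions and let $\ell(g)=\min_v d(v,gv)$ be its \emph{translation length}. If $\ell(g)=0$, then $g$ is \emph{elliptic}, and its fixed set $\operatorname{Fix}(g)$ is a subtree. Otherwise $g$ is \emph{hyperbolic}: there is a line $L$, the \emph{axis}, which $g$ translates by $\ell(g)$, and for every vertex $u$ and $k\ge1$ the geodesic $[u,g^ku]$ contains $[\pi_L(u),g^k\pi_L(u)]$. In both cases $\ell(g^2)=2\ell(g)$, and $\ell$ is invariant under conjugation. An \emph{end} of $T$ is a class of geodesic rays, two rays being equivalent if they share a subray. For each vertex $u$ and end $\varepsilon$ there is a unique ray $[u,\varepsilon)$ from $u$ in the class $\varepsilon$. The \emph{repelling end} of a hyperbolic element $g$ is the end of its axis toward which $g^{-1}$ translates.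

Throughout the section we assume the hypotheses of Proposition~\ref{prop:fixed}. Since $a,b\in[G,G]$, we have $\chi(W)=0$, so $\eta$ is $W$-invariant. From
\[
\ell(a)=\ell(bab^{-1})=\ell(a^2)=2\ell(a)
\]
we see that $a$ is elliptic. The element $b$ is elliptic or hyperbolic. In the first case we show that $W$ fixes an edge, and we show that the second case does not occur.

\subsection*{The case that $b$ is elliptic}
Here $W$ will fix a vertex, and the invariant subtree $Y$ of the model case is that single vertex. The computation we need is the following.

\begin{lemma}\label{lem:zigzag}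
Let $u\neq v$ be vertices of a tree, and let $e$ and $e'$ be the edges of $[u,v]$ at $u$ and at $v$ (possibly $e=e'$). If $g$ fixes $u$ but not $e$, and $h$ fixes $v$ but not $e'$, then $d(v,ghu)=3\,d(u,v)$.
\end{lemma}

\begin{proof}
The path $[v,u]\cup g[u,v]\cup gh[v,u]$ runs from $v$ to $u=gu$, then to $gv=ghv$, then to $ghu$. At the first junction the edges $e\ne ge$ meet, and at the second the edges $ge'\neq ghe'$ meet. So the path does not backtrack, and its length is $3\,d(u,v)$.
\end{proof}

Assume $b$ elliptic. From $ba=a^2b$ we get
\[
a^{-2}ba^{2}=a^{-2}(ba)a=a^{-2}(a^2b)a=ba ,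
\]
so $ba$ is conjugate to $b$ and is elliptic, as is its conjugate $ab$. A group generated by $s_1,\dots,s_n$ such that all $s_i$ and all $s_is_j$ have fixed vertices has a fixed vertex \cite[I.6.5]{Serre}. Hence $W$ fixes a vertex $w$, and $W^t$ fixes $tw$. The heights separate these vertices: $\eta(tw)=\eta(w)+c\neq\eta(w)$, so $D=d(w,tw)\ge1$. Let $e$ and $e'$ be the edges of $[w,tw]$ at $w$ and at $tw$.

Suppose that $W$ fixes no edge. Then neither does $W^t$. By (R2) some $g\in\{g_1,g_2\}$ does not fix $e$, and some $h\in\{h_1,h_2\}$ does not fix $e'$. Let $g_*$ and $h_*$ be the other two letters; of these we know only that $g_*w=w$ and $h_*tw=tw$. Because $r$ has exactly four letters, $g$ and $h$ are adjacent in the cyclic word $g_1h_1g_2h_2$, and the unknown letters can be moved together to the other side of the equation. The four cyclic permutations of $r=1$ show that $ghg_*h_*=1$ if $(g,h)$ is $(g_1,h_1)$ or $(g_2,h_2)$, and $hgh_*g_*=1$ if $(g,h)$ is $(g_2,h_1)$ or $(g_1,h_2)$.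
\begin{itemize}
\item If $ghg_*h_*=1$, then $ghw=h_*^{-1}g_*^{-1}w=h_*^{-1}w$, and $d(tw,h_*^{-1}w)=d(tw,w)=D$. Lemma~\ref{lem:zigzag} with $(u,v)=(w,tw)$ gives $d(tw,ghw)=3D$.
\item If $hgh_*g_*=1$, then $hg\,tw=g_*^{-1}h_*^{-1}tw=g_*^{-1}tw$, and $d(w,g_*^{-1}tw)=d(w,tw)=D$. Lemma~\ref{lem:zigzag} with $(u,v)=(tw,w)$ and the roles of $g$ and $h$ exchanged gives $d(w,hg\,tw)=3D$.
\end{itemize}
In both cases $D=3D$, which contradicts $D\geq1$. So $W$ fixes an edge.

\subsection*{A ping-pong lemma}
When $b$ is hyperbolic, $W$ fixes no vertex, and the vertices $w$, $tw$ must be replaced by invariant subtrees $Y$, $tY$, which may overlap. What matters is the part of each subtree that faces the other. If every letter of $r$ moves that part off itself, then $r$ cannot act trivially.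

\begin{lemma}\label{lem:pingpong}
Let $Y,Y'$ be subtrees of a tree $T$, and put $\Delta=\pi_Y(Y')$ and $\Delta'=\pi_{Y'}(Y)$. Let $g_1,g_2$ be automorphisms preserving $Y$ with $g_i\Delta\cap\Delta=\emptyset$, and let $h_1,h_2$ be automorphisms preserving $Y'$ with $h_j\Delta'\cap\Delta'=\emptyset$. Then $g_1h_1g_2h_2\ne1$.
\end{lemma}

\begin{proof}
Let $Q$ be the set of vertices $x$ with $\pi_Y(x)\in\Delta$, and $Q'$ the set of vertices $x$ with $\pi_{Y'}(x)\in\Delta'$. Every vertex $x$ lies in $Q$ or in $Q'$. Indeed, let $q=\pi_{Y'}(x)$. If $[x,q]$ is disjoint from $Y$, then $\pi_Y(x)=\pi_Y(q)\in\Delta$ by (P3), and $x\in Q$. Otherwise $[x,q]$ contains a vertex $z\in Y$, then $q=\pi_{Y'}(z)\in\Delta'$ by (P2), and $x\in Q'$.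

If $x\in Q$, then $\pi_Y(g_ix)=g_i\pi_Y(x)\in g_i\Delta$ by (P4), so $g_ix\notin Q$. If $x\in Q'$, then $\pi_{Y'}(h_jx)\in h_j\Delta'$, so $h_jx\notin Q'$. Take $x\in\Delta$. Then $x\in Y$, so $\pi_Y(x)=x\in\Delta$ and $\pi_{Y'}(x)\in\Delta'$; that is, $x\in Q\cap Q'$. Successively, $h_2x\notin Q'$, so $h_2x\in Q$; then $g_2h_2x\notin Q$, so it lies in $Q'$; then $h_1g_2h_2x\notin Q'$, so it lies in $Q$; and finally $g_1h_1g_2h_2x\notin Q$. Since $x\in Q$, the product moves $x$.
\end{proof}

\subsection*{The case that $b$ is hyperbolic}
Let $L$ be the axis of $b$, let $\ell=\ell(b)\ge1$, and let $\varepsilon$ be the repelling end of $b$. We derive a contradiction by verifying the hypotheses of Lemma~\ref{lem:pingpong}.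

\medskip
\noindent\emph{Step 1: $W$ fixes the end $\varepsilon$.}
Let $F=\operatorname{Fix}(a)$, a subtree. Then $bF=\operatorname{Fix}(bab^{-1})=\operatorname{Fix}(a^2)\supseteq F$, so $b^{-1}F\subseteq F$. For a vertex $u\in F$, all the vertices $b^{-k}u$ with $k\ge1$ lie in $F$, so $F$ contains $[u,b^{-k}u]\supseteq[\pi_L(u),b^{-k}\pi_L(u)]$. Thus $F$ contains the ray $[\pi_L(u),\varepsilon)$, and $a$ fixes $\varepsilon$. So does $b$.

\medskip
\noindent\emph{Step 2: how far $W$ moves vertices away from $\varepsilon$.}
To prove that a letter moves a set off itself we need a coordinate that the letter visibly changes, and the fixed end supplies one. Fix a vertex $u_0$ and define the Busemann function $\beta(u)=d(u,z)-d(u_0,z)$ for a vertex $z\in[u,\varepsilon)\cap[u_0,\varepsilon)$. Moving $z$ one step toward $\varepsilon$ adds $1$ to both distances, so $\beta(u)$ does not depend on $z$. For the same reason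
\begin{equation}\label{eq:busemann}
\beta(u)-\beta(v)=d(u,z)-d(v,z)\qquad\text{for every vertex }z\in[u,\varepsilon)\cap[v,\varepsilon).
\end{equation}
An element $g\in W$ maps $[u,\varepsilon)$ to $[gu,\varepsilon)$, so \eqref{eq:busemann} gives $\beta(gu)-\beta(gv)=\beta(u)-\beta(v)$. Hence $\omega(g)=\beta(gu)-\beta(u)$ does not depend on $u$, and $\omega\colon W\to\mathbb{Z}$ is a homomorphism, since
\[
\omega(gg')=\bigl(\beta(gg'u)-\beta(g'u)\bigr)+\bigl(\beta(g'u)-\beta(u)\bigr).
\]
Taking $u\in F$ gives $\omega(a)=0$, and taking $u\in L$ gives $\omega(b)=\ell$. By (R3),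
\begin{equation}\label{eq:omega}
\omega(b)=\ell,\qquad\omega(ab)=\ell,\qquad\omega(ab^{-2})=-2\ell .
\end{equation}

\medskip
\noindent\emph{Step 3: the subtree $Y$ and its heights.}
Let $Y=\bigcup_{g\in W}gL$. All the lines $gL$ have $\varepsilon$ as an end, so any two share a ray, and $Y$ is a $W$-invariant subtree. If $u\in gL$, then $[u,\varepsilon)\subset gL$. Since $\eta(bu)=\eta(u)$, the function $\eta$ is periodic on $L$ with period $\ell$. Let $m_-$ and $m_+$ be its minimum and maximum on $L$; both are attained on every segment of $L$ of length at least $\ell$. As $\eta$ is $W$-invariant, the same is true on every line $gL$ with the same $m_\pm$. Therefore: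
\begin{itemize}
\item[(Y1)] $m_-\le\eta\le m_+$ on $Y$;
\item[(Y2)] for $u\in Y$, every segment of length at least $\ell$ in $[u,\varepsilon)$ contains a vertex of height $m_-$ and a vertex of height $m_+$.
\end{itemize}
In the model case we could replace $t$ by a high power and make the subtrees disjoint. Here $r$ involves only $t$ itself. If $\ell=1$, then $m_-=m_+$ and $Y\cap tY=\emptyset$, but in general the ranges of heights of $Y$ and $tY$ may overlap. What remains true is that the translate misses one of the extreme heights, and by (Y2) it cannot follow $Y$ toward $\varepsilon$ for a full period.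

\medskip
\noindent\emph{Step 4: let $Z$ be a subtree on which $\eta$ omits the value $m_-$ or omits the value $m_+$. If $g\in W$ and $|\omega(g)|\ge\ell$, then $g\,\pi_Y(Z)\cap\pi_Y(Z)=\emptyset$.}
It suffices to show that $|\beta(u)-\beta(v)|<\ell$ for all $u,v\in\pi_Y(Z)$, because $|\beta(gu)-\beta(u)|=|\omega(g)|\geq\ell$. If $Y\cap Z=\emptyset$, then $\pi_Y(Z)$ is a single vertex and there is nothing to prove. Suppose that $Y\cap Z$ contains a vertex $q$. For a vertex $x\in Z$, the projection $\pi_Y(x)$ lies on $[x,q]\subset Z$ by (P1), so $\pi_Y(Z)\subset Y\cap Z$. Let $u,v\in Y\cap Z$ with $\beta(u)-\beta(v)\ge\ell$, and let $z$ be the first vertex of $[u,\varepsilon)$ that lies on $[v,\varepsilon)$. The path $[u,z]\cup[z,v]$ does not backtrack, so $[u,z]\subset[u,v]\subset Z$. By \eqref{eq:busemann},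
\[
d(u,z)=\beta(u)-\beta(v)+d(v,z)\ge\ell .
\]
By (Y2) the segment $[u,z]\subset[u,\varepsilon)$ contains vertices of both heights $m_-$ and $m_+$, and these lie in $Z$. This contradicts the hypothesis on $Z$.

\medskip
\noindent\emph{Step 5: the contradiction.}
By (Y1) the heights on $t^{\pm1}Y$ lie in $[m_-\pm c,\,m_+\pm c]$. Since $c\ne0$, each of these two intervals omits $m_-$ or $m_+$, so Step~4 applies to $Z=tY$ and to $Z=t^{-1}Y$. Put $Y'=tY$, which is $W^t$-invariant, and let $\Delta=\pi_Y(Y')$ and $\Delta'=\pi_{Y'}(Y)$. By \eqref{eq:omega} and Step~4 with $Z=tY$, the letters $g_1=b$ and $g_2=ab$ move $\Delta$ off itself. By (P4), $\Delta'=t\,\Delta''$ with $\Delta''=\pi_Y(t^{-1}Y)$. For $h=tgt^{-1}$ with $g\in\{b,ab^{-2}\}$, we get $h\Delta'\cap\Delta'=t(g\Delta''\cap\Delta'')=\emptyset$ by \eqref{eq:omega} and Step~4 with $Z=t^{-1}Y$. Lemma~\ref{lem:pingpong} now says that $r=g_1h_1g_2h_2$ acts nontrivially on $T$, whereas $r=1$ in $G$. So $b$ is not hyperbolic, and Proposition~\ref{prop:fixed} is proved. \hfill$\square$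

\begin{remark}
The hypothesis $c\neq0$ enters twice: to separate $w$ from $tw$, and in Step~5. It cannot be dropped, since $G$ acts on the tree with one vertex and no edge, with $\chi=0$. The infinite order of $a$ plays no part in Proposition~\ref{prop:fixed}.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $V$ be a Seifert manifold of $J$, and let $G$ act through $\varphi$ on the tree $T_V$ of Lemma~\ref{lem:dual}. The action is without inversions, and the height function for $\chi_V$ is a height function for $\chi=\chi_V\circ\varphi$. Since $\chi(t)=\pm\chi_J(\varphi(t))\neq0$, Proposition~\ref{prop:fixed} shows that $\varphi(W)$ fixes an edge. So a conjugate of $\varphi(W)$ lies in $I_V$. The group $\varphi(W)$ is generated by $\varphi(a)$, which has infinite order, and $\varphi(b)$, with $\varphi(b)\varphi(a)\varphi(b)^{-1}=\varphi(a)^2$; by Lemma~\ref{lem:recognize} it is isomorphic to $BS(1,2)$. If $V$ were minimal, then $\pi_1(V)\cong I_V$ would contain $BS(1,2)$, and this contradicts Proposition~\ref{prop:3mfd} because $V$ is orientable.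

\medskip
\noindent\emph{The knot $K$.} Take $\varphi=\mathrm{id}$. The element $a$ has infinite order by Proposition~\ref{prop:order}, and $t$ generates $G^{\mathrm{ab}}\cong\mathbb{Z}$ by Lemma~\ref{lem:ab}.

\medskip
\noindent\emph{The knots $K\#J'$.} For knots $J_1,J_2$, the $3$-sphere that splits the connected sum meets $J_1\#J_2$ in an unknotted circle. So $E(J_1\#J_2)$ is the union of $E(J_1)$ and $E(J_2)$ along $S^1\times D^2$, whose core is a meridian of both knots. By van Kampen's theorem $G(K\#J')=G(K)*_{\mathbb{Z}}G(J')$, amalgamated along the infinite cyclic subgroups generated by meridians $\mu$ and $\mu'$. Let $\varphi\colon G=G(K)\to G(K\#J')$ be the natural map. It is injective, because the identity of $G(K)$ and the map $G(J')\to\langle\mu\rangle$ that factors through $G(J')^{\mathrm{ab}}$ and sends $\mu'$ to $\mu$ define a left inverse. So $\varphi(a)$ has infinite order. An abelianization map of $G(K\#J')$ is $\pm1$ on $\mu$, so its composite with $\varphi$ is a surjection $G\to\mathbb{Z}$. This surjection factors through $G^{\mathrm{ab}}$, which is generated by $t$, so its value on $t$ is $\pm1$.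

\medskip
\noindent\emph{Infinitely many knots.} For a knot $J$ let $E_\infty(J)$ be the infinite cyclic cover of $E(J)$, whose fundamental group is $[G(J),G(J)]$, and let $\delta(J)=\dim_{\mathbb{Q}}H_1(E_\infty(J);\mathbb{Q})$. This depends only on the group $G(J)$. By Lemma~\ref{lem:ab}, $\delta(K)=\dim_{\mathbb{Q}}\bigl(\mathbb{Z}[\frac12]\otimes\mathbb{Q}\bigr)=1$. The abelianization map of $G(J_1\#J_2)$ is $\pm1$ on the common meridian, so in $E_\infty(J_1\#J_2)$ the preimage of $E(J_i)$ is $E_\infty(J_i)$ and the preimage of $S^1\times D^2$ is the contractible space $\mathbb{R}\times D^2$. The Mayer--Vietoris sequence gives $\delta(J_1\#J_2)=\delta(J_1)+\delta(J_2)$. Hence the connected sum of $n$ copies of $K$ has $\delta=n$. These knots are pairwise inequivalent, and for $n\geq2$ each has the form $K\#J'$.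
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:knot}]
The knot $K$ of Proposition~\ref{prop:realize} has $G(K)\cong G$, and it has no minimal Seifert manifold by Theorem~\ref{thm:general}.
\end{proof}

\begin{remark}
The hypothesis on $\varphi(a)$ in Theorem~\ref{thm:general} is needed. For the unknot $J$, the abelianization $\varphi\colon G\to\mathbb{Z}=G(J)$ satisfies $\chi_J(\varphi(t))=\pm1$ and $\varphi(W)=1$, and the $3$-ball is a minimal Seifert manifold.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Overview}
\emph{Knots in the stable 4-space; an overview},
\texttt{https://www.omu.ac.jp/\allowbreak orp/\allowbreak ocami/\allowbreak people/\allowbreak archives/\allowbreak kawauchi/\allowbreak StableKnot.pdf}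

\bibitem{Serre}
Serre, \emph{Trees}.

\end{thebibliography}
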